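
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Hamiltonian decompositions of the minimum distance graphs of binary Hamming codes}


\begin{abstract}
Join two words of the binary Hamming code of length $n=2^m-1$ by an edge if they are at distance $3$. We prove that for every $m\ge 3$ the resulting graph, which is regular of degree $n(n-1)/6$, contains $\lfloor n(n-1)/12\rfloor$ pairwise edge-disjoint Hamiltonian cycles. The main tool is a general theorem on Cayley graphs of $\mathbb F_2^\rho$, with $\rho\ge26$ even, whose connection set has more than $3\rho$ elements and is spread evenly over the subspaces. It also applies to the extended Hamming codes of length $2^m$ with $m\ge5$ odd.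
\end{abstract}

\section{Introduction}

\subsection{The question}

For $\mathbf x,\mathbf y\in\mathbb F_2^n$ let $d(\mathbf x,\mathbf y)$ be the Hamming distance, the number of coordinates in which $\mathbf x$ and $\mathbf y$ differ. A set $C\subseteq\mathbb F_2^n$ is a \emph{binary $1$-perfect code} if for every $\mathbf x\in\mathbb F_2^n$ there is exactly one $\mathbf c\in C$ with $d(\mathbf x,\mathbf c)\le 1$. Non-trivial codes of this kind exist only for $n=2^m-1$, and they have minimum distance $3$. A linear one is unique up to a permutation of the coordinates followed by a translation; it is the \emph{binary Hamming code} $H_n$.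

The \emph{minimum distance graph} $G(C)$ of a code $C$ has the words of $C$ as vertices, and two words are adjacent if their distance equals the minimum distance of $C$. For a binary $1$-perfect code of length $n=2^m-1$ it is regular of degree $n(n-1)/6$, it is bipartite, and it has $2^{n-m}$ vertices.

A \emph{Hamiltonian decomposition} of a $k$-regular graph is a set of $\lfloor k/2\rfloor$ pairwise edge-disjoint Hamiltonian cycles. If $k$ is even these cycles use every edge; if $k$ is odd the edges left over form a perfect matching. A graph with such a set is \emph{Hamiltonian decomposable}. It is known that $G(H_7)$ is Hamiltonian decomposable. The question, whose source is \cite{source}, is whether $G(H_n)$ is Hamiltonian decomposable for all $n=2^m-1$, $m\ge 3$. The answer is yes.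

\begin{theorem}\label{thm:A}
The graph $G(H_n)$ is Hamiltonian decomposable for all $n=2^m-1$, $m\ge 3$.
\end{theorem}

\subsection{Why one expects this, and what the difficulty is}

Let $S$ be the set of words of weight $3$ in $H_n$. Since $H_n$ is linear, $G(H_n)$ is the Cayley graph $\mathrm{Cay}(H_n;S)$: each vertex $v$ is joined to $v+s$ for all $s\in S$. If $B\subseteq S$ is a basis of $H_n$, then $\mathrm{Cay}(H_n;B)$ is a cube $Q_d$, $d=\dim H_n$, and a cube of even dimension $d$ decomposes into $d/2$ Hamiltonian cycles. So if $d$ is even and $S$ is a disjoint union of bases, we are done.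

In general $|S|$ is not a multiple of $d$; already for $n=7$ we have $|S|=7$ and $d=4$. Under a suitable density condition the matroid union theorem splits $S$ into bases and some smaller independent sets. A smaller independent set $R$ spans a proper subspace, so $\mathrm{Cay}(H_n;R)$ is disconnected, and its edges have to be mixed with those of a cube. The heart of the paper is therefore to decompose $\mathrm{Cay}(V;B\cup R)$, where $B$ is a basis of $V$ and $R$ is independent with $|R|<\dim V$. We choose $B'\subseteq B$ such that $B'\cup R$ is a basis. Modulo $\langle B'\rangle$ both $B\setminus B'$ and $R$ become bases of the quotient, and there we see two cubes. We then return to $V$, restoring the elements of $B'$ two at a time. At each stage the lifts of $k$ Hamiltonian cycles of a quotient, together with a $4$-cycle in each fiber, must be turned into $k+1$ Hamiltonian cycles. This is done in Lemma~\ref{lem:lift} for $k\ge12$; Example~\ref{ex:Q4} shows the mechanism in the small case $k=1$. We restore two elements at a time because a single new element contributes only a perfect matching.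

This leads to the following general result.

\begin{theorem}\label{thm:B}
Let $V$ be an $\mathbb F_2$-space of even dimension $\rho\ge 26$ and let $S\subset V\setminus\{0\}$ satisfy $|S|\ge 3\rho+1$ and
\begin{equation}\label{eq:D}
|S\cap X|\le \frac{|S|}{\rho}\,\dim X\qquad\text{for all subspaces }X\le V. \tag{D}
\end{equation}
Then $\mathrm{Cay}(V;S)$ is Hamiltonian decomposable; if $|S|$ is odd, the edges left over can be taken to be all edges $\{x,x+s\}$ for one $s\in S$. Condition \eqref{eq:D} holds whenever $S$ spans $V$ and some group of linear automorphisms of $V$ acts transitively on $S$.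
\end{theorem}

Condition \eqref{eq:D} says that no subspace contains more than its share of $S$. It is forced if $S$ is to be a disjoint union of $t$ bases: each basis has at most $\dim X$ elements in $X$, so $|S\cap X|\le t\dim X$ with $t=|S|/\rho$.

For odd $m\ge5$, Theorem~\ref{thm:B} applies directly to the Hamming code. For even $m$ the dimension of $H_n$ is odd, and for even $m\ge6$ we apply the theorem to the quotient of $H_n$ by a single word of weight $3$. The lengths $7$ and $15$ are too small for Theorem~\ref{thm:B} and are treated by hand. A further application is the following.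

\begin{theorem}\label{thm:C}
The minimum distance graph of the extended Hamming code of length $2^m$ is Hamiltonian decomposable for all odd $m\ge 3$.
\end{theorem}

\section{Lines, Cayley graphs and swaps}\label{sec:prelim}

\subsection{The Hamming code and its lines}

Put $n=2^m-1$. We index the coordinates of $\mathbb F_2^n$ by the nonzero vectors of $\mathbb F_2^m$, called \emph{points}, and identify a word with the set of points at which it is $1$. Sums of words are then symmetric differences. Let $H_n$ consist of the sets of points whose elements sum to $0$. This is a linear code of dimension $d=n-m$. It is $1$-perfect: changing a set $X$ at the point $p$ changes the sum of its elements by $p\ne0$. So if the sum is $0$, then $X$ itself is the only word of $H_n$ at distance at most $1$ from $X$; and if the sum is a point $p$, the only such word is obtained by changing $X$ at $p$.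

The words of weight $3$ in $H_n$ are the \emph{lines} $\{x,y,x+y\}$. Let $S$ be the set of lines. Two distinct points lie on exactly one line, so
\[
N=|S|=\frac{n(n-1)}6=\frac{(2^m-1)(2^{m-1}-1)}3,
\]
which is odd. The lines span $H_n$. Indeed, a function $\psi$ from the points to $\mathbb F_2$ is orthogonal to all lines if and only if $\psi(x+y)=\psi(x)+\psi(y)$ for all points $x\ne y$, that is, if and only if $\psi$ (with $\psi(0)=0$) is linear; and then $\sum_{x\in X}\psi(x)=\psi(\sum_{x\in X}x)=0$ for all $X\in H_n$, so $\psi\in H_n^\perp$. In particular $G(H_n)=\mathrm{Cay}(H_n;S)$ is connected.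

\subsection{Cayley multigraphs and even cycles}

We shall pass to quotients, where different generators may acquire the same image. For a finite $\mathbb F_2$-space $V$ and a finite family $\Sigma$ whose members are mapped to nonzero elements of $V$, let $\mathrm{Cay}(V;\Sigma)$ have vertex set $V$ and, for each member $s\in\Sigma$ and each pair $\{v,v+s\}$, one edge of \emph{color} $s$. Members with equal images give parallel edges. We use the same letter for a member and its image when no confusion can arise. A multigraph \emph{decomposes} into Hamiltonian cycles if its edge set can be partitioned into them. A Hamiltonian cycle is \emph{even} if it contains an even number of edges of every color.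

\subsection{Facts that we quote}

\begin{itemize}
\item[(K)] (Kotzig \cite{Kotzig}) The Cartesian product of two cycles decomposes into two Hamiltonian cycles.
\item[(AS)] (Aubert and Schneider \cite{AubertSchneider}) If $C$ is a cycle and $G$ is a graph that decomposes into two Hamiltonian cycles, then $C\,\square\, G$ decomposes into three Hamiltonian cycles.
\item[(W)] (Walecki) The complete graph $K_{2a}$ minus a perfect matching decomposes into $a-1$ Hamiltonian cycles.
\item[(MU)] (Matroid union; Edmonds, Nash-Williams) Let $M_1,\dots,M_h$ be matroids on a finite set $E$ with rank functions $r_1,\dots,r_h$. Then $E$ can be partitioned into sets $I_1,\dots,I_h$ with $I_i$ independent in $M_i$ if and only if $|X|\le\sum_i r_i(X)$ for all $X\subseteq E$.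
\end{itemize}

We need (MU) for the linear matroid on a set of vectors, where independent means linearly independent and the rank of $X$ is $\dim\langle X\rangle$, and for its truncations: in the truncation to rank $r$ the independent sets are the linearly independent sets of size at most $r$, and the rank of $X$ is $\min(\dim\langle X\rangle,r)$.

\begin{lemma}\label{lem:product}
If simple graphs $G_1$ and $G_2$ decompose into $p$ and $q$ Hamiltonian cycles with $p\le q\le 2p$, then $G_1\,\square\, G_2$ decomposes into $p+q$ Hamiltonian cycles. In particular, the cube $Q_{2a}$ decomposes into $a$ Hamiltonian cycles for every $a\ge1$.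
\end{lemma}

\begin{proof}
Let $C_1,\dots,C_p$ be the cycles of $G_1$. Divide the $q$ cycles of $G_2$ into $p$ groups of size $1$ or $2$, with unions $\Gamma_1,\dots,\Gamma_p$. Then $G_1\,\square\,G_2$ is the edge-disjoint union of its spanning subgraphs $C_i\,\square\,\Gamma_i$. By (K) or (AS), $C_i\,\square\,\Gamma_i$ decomposes into one more Hamiltonian cycle than there are cycles in the $i$-th group. In total this gives $q+p$ cycles. For the cube, $Q_2$ is a $4$-cycle, and for $a\ge2$ we use induction with $Q_{2a}=Q_{2\lfloor a/2\rfloor}\,\square\,Q_{2\lceil a/2\rceil}$, where $\lceil a/2\rceil\le 2\lfloor a/2\rfloor$.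
\end{proof}

\subsection{Swaps}\label{subsec:swaps}

A \emph{$2$-factor} of a multigraph is a spanning subgraph in which every vertex has degree $2$. Its components are cycles, where two parallel edges count as a cycle of length $2$. Suppose that a $2$-factor $\Phi$ contains two disjoint edges $pq$ and $rt$, and replace them by edges $pr$ and $qt$ that are not in $\Phi$. The result is again a $2$-factor, and components not containing $pq$ or $rt$ are unchanged.
\begin{itemize}
\item[(a)] If $pq$ and $rt$ lie in different components, these two components become one cycle.
\item[(b)] If they lie in one component and a traversal of it passes $p\to q$ and $r\to t$, the component remains one cycle: $p\to q\cdots r\to t\cdots p$ becomes $p-r\cdots q-t\cdots p$, with the path between $q$ and $r$ reversed.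
\item[(c)] If they lie in one component and a traversal passes $p\to q$ and $t\to r$, the component splits in two: $p\to q\cdots t\to r\cdots p$ becomes the cycle formed by $q\cdots t$ and the edge $tq$, and the cycle formed by $r\cdots p$ and the edge $pr$.
\end{itemize}

In a Cayley multigraph let $\Phi,\Psi$ be edge-disjoint $2$-factors, and let $v,\;v+s',\;v+s'+s,\;v+s$ be a square (with four distinct vertices) whose $s$-colored edges $\{v,v+s\}$, $\{v+s',v+s'+s\}$ are in $\Phi$ and whose $s'$-colored edges $\{v,v+s'\}$, $\{v+s,v+s+s'\}$ are in $\Psi$. \emph{Swapping $\Phi$ and $\Psi$ on the square} means exchanging these two pairs. Each of the two factors undergoes a replacement as above. So both remain $2$-factors, they remain edge-disjoint, and their union is unchanged. In each factor the number of edges of any color changes by $0$ or $\pm2$.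

\section{Lifting by one dimension, and length 7}\label{sec:one}

The simplest use of swaps is to pass from $H_n/\langle b\rangle$ to $H_n$, where $b\in S$ is a line. The images in $H_n/\langle b\rangle$ of the lines $s\ne b$ are nonzero and pairwise distinct: $s+s'=b$ is impossible because $s+s'$ has even weight and $b$ has odd weight. So the Cayley graph in the next lemma is simple, of even degree $N-1$.

\begin{lemma}\label{lem:one}
Let $b\in S$ and $K=(N-1)/2$. Suppose that $\mathrm{Cay}(H_n/\langle b\rangle;S\setminus\{b\})$ decomposes into Hamiltonian cycles $C_1,\dots,C_K$, and that there are pairwise vertex-disjoint edges $e_i\in C_i$ $(1\le i\le K)$. Then $G(H_n)$ has $K=\lfloor N/2\rfloor$ edge-disjoint Hamiltonian cycles. For $n\ge15$ such edges $e_i$ always exist.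
\end{lemma}

\begin{proof}
The colors of the edges of $C_i$, summed in $H_n$, give $0$ or $b$. There are $2^{d-1}$ of them, an even number, and each is a word of odd weight; so the sum has even weight and equals $0$. Hence the edges of $G(H_n)$ lying over edges of $C_i$ form two disjoint cycles, one the translate of the other by $b$.

Let $e_i=\{x,x+\bar s\}$, where $\bar s$ is the image of the line $s$, and let $v$ be an element of the coset $x$. The edges $\{v,v+s\}$ and $\{v+b,v+b+s\}$ lie over $e_i$, one in each of the two cycles. Replace them by $\{v,v+b\}$ and $\{v+s,v+s+b\}$. By (a) this gives a Hamiltonian cycle $C_i'$ of $G(H_n)$. There is exactly one $b$-colored edge over each vertex of the quotient. Since the $e_i$ are vertex-disjoint, different $C_i'$ use different $b$-edges, so the $C_i'$ are edge-disjoint.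

For the last claim choose $e_1,e_2,\dots$ greedily. When $e_i$ is chosen, at most $2(K-1)$ vertices, and hence at most $4(K-1)<2N$ of the $2^{d-1}$ edges of $C_i$, are forbidden. So it suffices that $2N\le2^{d-1}$. For $n=15$ this reads $70\le1024$. For $n\ge31$ we have $n\ge3m+1$, so $2^{d-1}=2^{n-m-1}\ge2^{2m}>n^2>2N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} for $m=3$]
This case is known; here is a short proof. Let $b$ be one of the seven lines. The other six lines have distinct nonzero images in $H_7/\langle b\rangle\cong\mathbb F_2^3$. So the graph on this quotient is $K_8$ minus a perfect matching, and by (W) it decomposes into three $8$-cycles $C_1,C_2,C_3$. Fix $e_1\in C_1$. Each end of $e_1$ lies on two edges of $C_2$, so at least four edges $e_2\in C_2$ are disjoint from $e_1$. Call such an $e_2$ bad if no edge of $C_3$ avoids $e_1\cup e_2$. In this case the four vertices of $e_1\cup e_2$ meet all eight edges of the $8$-cycle $C_3$. Since each vertex meets two of these edges, no two of the four vertices are adjacent on $C_3$, so they form one of the two classes of alternate vertices of $C_3$. This determines $e_2$ as the rest of the class containing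 an end of $e_1$. Hence at most one edge $e_2$ is bad. For any other choice there is an edge $e_3\in C_3$ disjoint from $e_1$ and $e_2$, and Lemma~\ref{lem:one} applies.
\end{proof}

\section{Lifting by two dimensions}\label{sec:two}

In this section we pass from a quotient $V/W$ with $\dim W=2$ to $V$. A Hamiltonian cycle of the quotient lifts to four cycles, and the two new generators form a $4$-cycle in each coset of $W$. All these cycles have to be joined by swaps. We first set up coordinates along one cycle, then count the cycles that result from a sequence of swaps along it, and finally prove the lifting lemma.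

\subsection{Fibers, lifts and moves}\label{subsec:fibers}

Throughout this section $V$ is a finite $\mathbb F_2$-space, $\Sigma$ a finite family of nonzero elements of $V$, and $b,c\in\Sigma$ are two linearly independent members. Put $W=\langle b,c\rangle$, let $D$ be the family $\Sigma$ without $b$ and $c$, and assume that no member of $D$ lies in $W$. The \emph{base} is the multigraph $\mathrm{Cay}(V/W;D)$; it has $M=|V/W|$ vertices. The \emph{fiber} over $x\in V/W$ is the coset $x\subset V$. Its $b$- and $c$-edges form a $4$-cycle $F_x$. Let $F=\bigcup_xF_x$.

A base edge $\{x,x+\bar s\}$ of color $s$ has four \emph{lifts} $\{v,v+s\}$, $v\in x$. Let $C$ be an \emph{even} Hamiltonian cycle of the base. Each color occurs on $C$ an even number of times, so the colors along $C$ sum to $0$ \emph{in $V$}, not only modulo $W$. Therefore a walk in $V$ that follows these colors closes up after $M$ steps, and the lifts of the edges of $C$ form four disjoint cycles $C^u=C^0+u$, $u\in W$, each meeting every fiber once. Here $C^0$ is any one of the four. Let $\hat C$ be their union, a $2$-factor of $\mathrm{Cay}(V;\Sigma)$.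

A \emph{square of type} $\theta\in\{b,c\}$ \emph{over} a base edge $\{x,x+\bar s\}$ of color $s$ is a square $v,\;v+\theta,\;v+\theta+s,\;v+s$ with $v\in x$. It contains one fiber edge over each end of the base edge, and two lifts of the base edge.

We list $W$ cyclically as $u_0=0$, $u_1=b$, $u_2=b+c$, $u_3=c$, with indices in $\mathbb Z_4$. Then $u_j$ and $u_{j+1}$ differ by $b$ if $j$ is even and by $c$ if $j$ is odd. Let $C=(x_0,\dots,x_{M-1})$ be an even Hamiltonian cycle of the base, with indices modulo $M$, let $g_i=x_ix_{i+1}$ be its edges and $s_i$ the color of $g_i$. Choose $v_0$ in the fiber over $x_0$ and put $v_{i+1}=v_i+s_i$; this is consistent cyclically, as we just saw. We write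
\[
[i,j]=v_i+u_j\qquad(i\in\mathbb Z_M,\ j\in\mathbb Z_4),
\]
and choose $C^0$ such that $C^{u_j}=([0,j],[1,j],\dots,[M-1,j])$. The fiber edge $\{[i,j],[i,j+1]\}$ has \emph{label} $j$; its color is $b$ for even $j$ and $c$ for odd $j$. A \emph{move at position $p$ with label $\lambda$} is the swap of $\hat C$ and $F$ on the square
\[
[p,\lambda],\ [p,\lambda+1],\ [p+1,\lambda+1],\ [p+1,\lambda].
\]
It \emph{touches} $x_p$ and $x_{p+1}$, and its type is $b$ or $c$ according to the parity of $\lambda$. If several swaps are made on pairwise edge-disjoint squares, each of them finds the edges of its square still in their original factors, so all of them can be performed, in any order.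

In the following example a single sequence of moves joins both the four cycles of $\hat C$ and the $M$ cycles of $F$.

\begin{example}\label{ex:Q4}
Let $V=\mathbb F_2^4$, let $\Sigma$ be a basis of $V$, so that $\mathrm{Cay}(V;\Sigma)=Q_4$, and let $b,c$ be two of its elements. The base is a $4$-cycle $C=(x_0,x_1,x_2,x_3)$. The sixteen vertices $[i,j]$ form a $4\times4$ torus grid: $\hat C$ consists of the four horizontal cycles and $F$ of the four vertical ones (Figure~\ref{fig:Q4}). Make moves at the positions $0,1,2$ with labels $0,1,2$. Their squares are edge-disjoint. The factor $F$ becomes one cycle by (a), since the moves join the fibers along the path $x_0x_1x_2x_3$. Following edges, and writing $ij$ for $[i,j]$, we find that $\hat C$ and $F$ have become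
\begin{gather*}
00,01,31,21,22,23,13,03,33,32,02,12,11,10,20,30,\\
00,10,13,12,22,32,31,30,33,23,20,21,11,01,02,03,
\end{gather*}
two Hamiltonian cycles that partition the edges of $Q_4$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \i in {0,1,2} \fill[gray!25] (\i,\i) rectangle +(1,1);
\draw[very thick] (1,0)--(3,0) (2,1)--(3,1) (0,2)--(1,2) (0,3)--(2,3);
\draw[very thick] (0,0)--(0,1) (1,0)--(1,2) (2,1)--(2,3) (3,2)--(3,3);
\foreach \y in {0,1,2,3} \draw[very thick] (-0.45,\y)--(0,\y) (3,\y)--(3.45,\y);
\draw[dashed] (0,1)--(0,3) (1,2)--(1,3) (2,0)--(2,1) (3,0)--(3,2);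
\draw[dashed] (0,0)--(1,0) (0,1)--(2,1) (1,2)--(3,2) (2,3)--(3,3);
\foreach \x in {0,1,2,3} \draw[dashed] (\x,-0.45)--(\x,0) (\x,3)--(\x,3.45);
\foreach \x in {0,1,2,3} \foreach \y in {0,1,2,3} \fill (\x,\y) circle (2pt);
\foreach \x in {0,1,2,3} \node at (\x,-0.75) {$i=\x$};
\foreach \y in {0,1,2,3} \node at (-0.95,\y) {$j=\y$};
\end{tikzpicture}
\caption{The cube $Q_4$ drawn as a $4\times 4$ torus grid with vertices $[i,j]$; edges leaving the picture on one side return on the opposite side. Starting from the four horizontal and the four vertical $4$-cycles, the horizontal and vertical edges of the three shaded squares have been exchanged. The thick and the dashed edges now form one Hamiltonian cycle each.}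
\label{fig:Q4}
\end{figure}

\subsection{Orientation and parity}\label{subsec:orientation}

It is no accident that the example uses an odd number of moves. Orient $C^{u_0}$ and $C^{u_2}$ forward, in the direction of increasing $i$, and $C^{u_1}$ and $C^{u_3}$ backward. For a move at position $p$ with label $\lambda$, let $j^+$ be the even and $j^-$ the odd element of $\{\lambda,\lambda+1\}$. The move removes from $\hat C$ the edges $[p,j^+]\to[p+1,j^+]$ and $[p+1,j^-]\to[p,j^-]$. We orient the edges that it adds as
\begin{equation}\label{eq:orient}
[p,j^+]\to[p,j^-],\qquad [p+1,j^-]\to[p+1,j^+].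
\end{equation}
Every vertex keeps in-degree and out-degree $1$. So if moves on edge-disjoint squares are performed one after another, the modified $\hat C$ stays coherently oriented. Since the two edges removed by a move run in opposite directions between the fibers over $x_p$ and $x_{p+1}$, each move is in situation (a) or (c), never in (b). Hence \emph{every move changes the number of cycles of $\hat C$ by exactly $\pm1$}, and only an odd number of moves can turn the four cycles into one.

\subsection{Words}

If moves are made at several positions, the four copies of $C$ are cut into strands, and the number of resulting cycles depends only on the cyclic sequence of labels. We formalize this.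

Let $w=(\lambda_1,\dots,\lambda_L)$, $L\ge1$, be a cyclic word over $\mathbb Z_4$. Take \emph{strands} $A_{h,j}$ ($h\in\mathbb Z_L$, $j\in\mathbb Z_4$), each with a left and a right end. Move $h$, with $\lambda=\lambda_h$, makes the following joins:
\begin{itemize}
\item the right ends of $A_{h-1,\lambda}$ and $A_{h-1,\lambda+1}$ are joined;
\item the left ends of $A_{h,\lambda}$ and $A_{h,\lambda+1}$ are joined;
\item for $j\ne\lambda,\lambda+1$, the right end of $A_{h-1,j}$ is joined to the left end of $A_{h,j}$ (strand $j$ \emph{passes}).
\end{itemize}
Let $N(w)$ be the number of closed curves that result. Two facts allow us to compute it in the cases that we need.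

\smallskip
\noindent\textbf{(W1)} \emph{If $L\ge3$ and $(\lambda_h,\lambda_{h+1},\lambda_{h+2})=(\lambda,\kappa,\lambda)$ with $\kappa=\lambda\pm1$, then deleting $\lambda_{h+1}$ and $\lambda_{h+2}$ from $w$ does not change $N$.}

\smallskip
To see this, follow the strands through the three moves. For $\kappa=\lambda+1$ one of the curves runs through
\[
A_{h-1,\lambda+2},\,A_{h,\lambda+2},\,A_{h,\lambda+1},\,A_{h,\lambda},\,A_{h+1,\lambda},\,A_{h+1,\lambda+1},\,A_{h+1,\lambda+2},\,A_{h+2,\lambda+2},
\]
and strand $\lambda+3$ passes all three moves. For $\kappa=\lambda-1$ one of the curves runs through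
\[
A_{h-1,\lambda-1},\,A_{h,\lambda-1},\,A_{h,\lambda},\,A_{h,\lambda+1},\,A_{h+1,\lambda+1},\,A_{h+1,\lambda},\,A_{h+1,\lambda-1},\,A_{h+2,\lambda-1},
\]
and strand $\lambda+2$ passes all three moves. In both chains the seven consecutive joins are made by move $h$ (pass), move $h+1$ (right ends), move $h$ (left ends), move $h+1$ (pass), move $h+2$ (right ends), move $h+1$ (left ends), move $h+2$ (pass). Each chain leads from the right end of a strand $A_{h-1,j}$ to the left end of $A_{h+2,j}$ with the same $j$. Moreover, move $h$ joins the right ends of $A_{h-1,\lambda}$ and $A_{h-1,\lambda+1}$, and move $h+2$ joins the left ends of $A_{h+2,\lambda}$ and $A_{h+2,\lambda+1}$. All strands $A_{h,\cdot}$ and $A_{h+1,\cdot}$ have been used. So the connections between the right ends of the strands $A_{h-1,\cdot}$ and the left ends of the strands $A_{h+2,\cdot}$ are those made by a single move with letter $\lambda$.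

\smallskip
\noindent\textbf{(W2)} $N(0,1,2)=1$.

\smallskip
The only curve is
\[
A_{3,0},A_{3,1},A_{2,1},A_{2,2},A_{2,3},A_{1,3},A_{3,3},A_{3,2},A_{1,2},A_{1,1},A_{1,0},A_{2,0},
\]
back to $A_{3,0}$; it contains all $12$ strands. This is the first cycle of Example~\ref{ex:Q4}, where $A_{1,j}$ and $A_{2,j}$ are the single vertices $[1,j]$ and $[2,j]$, and $A_{3,j}$ is the edge from $[3,j]$ to $[0,j]$.

\smallskip
The next lemma treats words that alternate between $0$ and $1$, except that the last letter is $2$ and that some isolated letters have been raised by $2$. Such words reduce to $(0,1,2)$ by (W1).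

\begin{lemma}\label{lem:word}
Let $L\ge3$ be odd, and let $w=(\lambda_1,\dots,\lambda_L)$ have $\lambda_1=0$, $\lambda_L=2$, odd-indexed letters in $\{0,2\}$ and even-indexed letters in $\{1,3\}$. Call a letter $\lambda_j$ with $1<j<L$ \emph{deviated} if $\lambda_j\in\{2,3\}$. If $\lambda_2$ and $\lambda_{L-1}$ are not deviated and no two consecutive letters are deviated, then $N(w)=1$.
\end{lemma}

\begin{proof}
We use induction on $L$. For $L=3$ the word is $(0,1,2)$, and (W2) applies. Let $L\ge5$.

Suppose that $\lambda_j$ is deviated. Then $3\le j\le L-2$, and $\lambda_{j-1},\lambda_{j+1}$ are non-deviated interior letters whose indices have the same parity. So both are $1$ (if $\lambda_j=2$) or both are $0$ (if $\lambda_j=3$), and they differ from $\lambda_j$ by $\pm1$. Delete $\lambda_j$ and $\lambda_{j+1}$ by (W1). The new word satisfies the hypotheses: first and last letters and index parities are preserved; $\lambda_2$ is kept because $j\ge3$; the new penultimate letter is the old $\lambda_{L-1}$ or, if that was deleted, the non-deviated letter $\lambda_{j-1}$; and the only new adjacency involves the non-deviated $\lambda_{j-1}$.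

If no letter is deviated, the word begins with $0,1,0$. Delete its second and third letters by (W1). The new word again satisfies the hypotheses.
\end{proof}

\subsection{The lifting lemma}

\begin{lemma}\label{lem:lift}
Let $V,\Sigma,b,c,W,D,M$ be as in Section~\ref{subsec:fibers}, and assume that every element of $V/W$ is the image of at most two members of $D$. Suppose that $\mathrm{Cay}(V/W;D)$ decomposes into $k$ even Hamiltonian cycles, where $k\ge12$ and $M\ge2^k$. Then $\mathrm{Cay}(V;\Sigma)$ decomposes into $k+1$ even Hamiltonian cycles.
\end{lemma}

\noindent\textit{Plan.} Let $C_1,\dots,C_k$ be the given cycles. The $2$-factors $\hat C_1,\dots,\hat C_k$ and $F$ partition the edges of $\mathrm{Cay}(V;\Sigma)$, and we modify them by swaps. At the start every color occurs an even number of times in each of them (a color occurs four times as often in $\hat C_l$ as in $C_l$; $F$ has $2M$ edges of each color $b,c$). Swaps change these numbers by $0$ or $\pm2$. So the final Hamiltonian cycles will automatically be even.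

To join the $M$ components of $F$ we use $M-1$ swaps along a spanning tree of the base. For each $l\ge2$, three of them join the four cycles of $\hat C_l$. The remaining $M-1-3(k-1)$ swaps are moves along $C_1$, and we want them to turn $\hat C_1$ into one cycle. By Section~\ref{subsec:orientation} their number must be odd. Since $M$ is even, this is the case exactly when $3(k-1)$ is even, that is, when $k$ is odd. For even $k$ one of the swaps for $\hat C_2$ is withheld, and one more move takes its place in the spanning tree. The withheld swap is made at the end, not with $F$ but with the cycle that $\hat C_1$ has become; it will be arranged to be of kind (b) for this cycle.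

\begin{proof}
\emph{Distance} between vertices of the base or between positions means cyclic distance along $C_1$. \emph{Moves} are moves along $C_1$, in the coordinates of Section~\ref{subsec:fibers} for $C=C_1$; which vertex of $C_1$ is called $x_0$ is fixed at the end of Step~1.

\medskip\noindent\textbf{Step 1: Choosing edges far apart.}
For each $l\ge2$ we choose three edges $e_{l,1},e_{l,2},e_{l,3}$ of $C_l$ and associate a square with each:
\begin{itemize}
\item over $e_{l,1}$ the square of type $b$ on the lifts in $C_l^0$ and $C_l^{b}$;
\item over $e_{l,2}$ the square of type $c$ on the lifts in $C_l^{b}$ and $C_l^{b+c}$;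
\item over $e_{l,3}$ the square of type $b$ on the lifts in $C_l^{b+c}$ and $C_l^{c}$.
\end{itemize}

If $k$ is even, we first choose $e^*=e_{2,1}$ such that its two ends are at distance at least $6$. This is possible after renumbering $C_2,\dots,C_k$: there are at most $5M$ pairs of vertices at distance at most $5$, each pair is joined by at most two edges of the base, and $C_2,\dots,C_k$ have $(k-1)M>10M$ edges in total.

The remaining edges are chosen one after another such that \emph{ends of different chosen edges are at distance at least $6$}. At each step there are fewer than $6(k-1)$ earlier ends, each excludes at most $11$ vertices, and each vertex lies on two edges of $C_l$. So fewer than $132(k-1)$ of the $M$ edges of $C_l$ are excluded, and $132(k-1)<2^k\le M$ since $k\ge12$. In the same way, at most $132(k-1)<M$ edges of $C_1$ have an end at distance less than $6$ from an end of a chosen edge. So we may number the vertices along $C_1$ such that both ends of $g_{M-1}=x_{M-1}x_0$ are at distance at least $6$ from all ends of chosen edges.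

From now on an \emph{endpoint} is an end of a chosen edge, including $e^*$. Let $\mathcal E$ be the set of all chosen edges, with $e^*$ excluded if $k$ is even, and let $\tau=|\mathcal E|$. Then $\tau=3(k-1)$ for odd $k$ and $\tau=3(k-1)-1$ for even $k$, so $\tau$ is even.

\medskip\noindent\textbf{Step 2: Gaps and a spanning tree.}
We make position $M-1$ a \emph{gap}, and for each edge $e=x_ix_j\in\mathcal E$, $0\le i<j\le M-1$, we make position $i$ a gap. So if $p\ne M-1$ is a gap, then $x_p$ is an end of an edge of $\mathcal E$. By Step 1 these $\tau+1$ gaps are distinct, and any two of them are at distance at least $6$. Let $J$ be the set of the other positions, and $L=|J|=M-1-\tau$. Since $M$ and $\tau$ are even, $L$ is odd; and $L\ge3$ because $M>132(k-1)$.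

\emph{The edges of $\mathcal E$ and the edges $g_p$, $p\in J$, form a spanning tree $T$ of the base.} Indeed, there are $M-1$ of them, and each $x_i$ with $i<M-1$ is joined to a vertex of larger index: by $g_i$ if $i\in J$, and otherwise by the edge of $\mathcal E$ whose end of smaller index is $x_i$. So $T$ is connected.

\medskip\noindent\textbf{Step 3: Types and labels of the moves.}
We make one move at each position of $J$. Consecutive moves will get labels of different parity as far as possible; since $L$ is odd, there must be one exception. Let $a$ be a position such that
\begin{equation}\label{eq:a}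
a-2,\,a-1,\,a,\,a+1\in J\quad\text{and none of }x_{a-2},\dots,x_{a+2}\text{ is an endpoint.}
\end{equation}
Steps 3 to 5 work for every such $a$; it is chosen in Steps 6 and 7. The moves at $a-1$ and $a$, the \emph{special pair}, both have type $b$; all other pairs of cyclically consecutive moves have different types. This is consistent because $L$ is odd. The labels of the special pair are $2$ (at $a-1$) and $0$ (at $a$). Every other move has the default label $0$ (type $b$) or $1$ (type $c$), unless one of the following requirements changes it to $2$ or $3$, respectively; then the move is called \emph{deviated}.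
\begin{itemize}
\item[(R1)] Let $e\in\mathcal E$ have a square of type $\theta$, let $x_i$ be an end of $e$, and let $\mu$ be the label of the fiber edge of this square at $x_i$. Then the move of type $\theta$ at position $i-1$ or $i$, if there is one, gets label $\mu+2$.
\item[(R2)] ($k$ even.) Let $x_i$ be an end of $e^*$, and let $\mu$ be the label of the fiber edge at $x_i$ of the square over $e^*$. Then the move of type $b$ at position $i-1$ or $i$ gets label $\mu$.
\end{itemize}
Requirement (R1) keeps the moves away from the fiber edges needed by $\mathcal E$. Requirement (R2) puts the fiber edges of the square over $e^*$ into the modified $\hat C_1$, ready for the postponed swap. In both cases the parity of the prescribed label agrees with the type of the move.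

\emph{The requirements make sense.} At an endpoint $x_i$ there is at most one move of a given type at the positions $i-1,i$: two such moves would be consecutive and of equal type, hence the special pair, but by \eqref{eq:a} the special pair touches no endpoint. If $x_i$ is an end of $e^*$, then both positions $i-1,i$ are in $J$, since $x_i$ is at distance at least $6$ from $x_0$, $x_{M-1}$ and from the ends of all edges of $\mathcal E$; so exactly one of the two moves has type $b$. Finally, a move at $p$ obeys at most one requirement. Each vertex is an end of at most one chosen edge. So if there were two requirements, $x_p$ and $x_{p+1}$ would both be endpoints and, being at distance $1$, ends of the same chosen edge $e$. If $e\in\mathcal E$, then $p$ is a gap (recall that $M-1$ is a gap as well), a contradiction. If $e=e^*$, the ends are at distance at least $6$, a contradiction.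

\emph{No two cyclically consecutive moves are both deviated.} Suppose they are. Their positions differ by at most $2$, because at most one gap lies between them. Each of them touches an endpoint that causes its requirement. These endpoints are at distance at most $3$, so they belong to the same chosen edge. Then both moves have the type of its square. So they form the special pair, which touches no endpoint, a contradiction.

\emph{The moves at $a-2,\dots,a+1$ are not deviated}, since by \eqref{eq:a} they touch no endpoint.

\medskip\noindent\textbf{Step 4: The squares of the moves and of $\mathcal E$ are pairwise edge-disjoint.}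
Squares over different base edges have no lifts in common, so we only have to consider fiber edges. Two moves touching the same vertex are at adjacent positions, hence consecutive. Their labels are different, being of different parity or equal to $2$ and $0$. If a move touches an end $x_i$ of $e\in\mathcal E$, the fiber edges at $x_i$ of the two squares have labels of different parity, or labels $\mu+2$ and $\mu$ by (R1). Different edges of $\mathcal E$ have no end in common.

\medskip\noindent\textbf{Step 5: First phase.}
Perform all moves (swaps of $\hat C_1$ and $F$) and, for each $e_{l,h}\in\mathcal E$, the swap of $\hat C_l$ and $F$ on the square over $e_{l,h}$. By Step 4 this is possible, in any order.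
\begin{itemize}
\item \emph{$F$ becomes a Hamiltonian cycle $F'$.} Perform the swaps one at a time. By induction, the vertex sets of the components of the modified $F$ are always the unions of the fibers over the components of the forest formed by the edges of $T$ already used. The next swap is over an edge of the tree $T$ joining two components of this forest, so (a) applies. After $M-1$ swaps the $M$ components have become one.
\item \emph{For $l\ge2$} (but $l\ne2$ if $k$ is even) the swaps over $e_{l,1},e_{l,2},e_{l,3}$ successively join $C_l^0,C_l^{b},C_l^{b+c},C_l^{c}$ by (a). So $\hat C_l$ becomes a Hamiltonian cycle $C_l'$. If $k$ is even, then $\hat C_2$ becomes a $2$-factor with exactly two components: $C_2^0$, which is unchanged, and one that contains all vertices of $C_2^{b},C_2^{b+c},C_2^{c}$.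
\item \emph{$\hat C_1$ becomes a Hamiltonian cycle $C_1'$.} Between consecutive moves at positions $p,p'$ the four copies of $C_1$ run through the strands $[p+1,j],\dots,[p',j]$, $j\in\mathbb Z_4$. A move with label $\lambda$ at $p$ replaces the two edges $[p,j][p+1,j]$, $j=\lambda,\lambda+1$, by an edge joining the right ends $[p,\lambda],[p,\lambda+1]$ and an edge joining the left ends $[p+1,\lambda],[p+1,\lambda+1]$. So the number of components is $N(w)$, where $w$ is the cyclic word of labels. Read $w$ from the move at $a$ around to the move at $a-1$. Its first letter is $0$, its last letter is $2$, its types alternate, and by Step 3 its deviated letters are as required in Lemma~\ref{lem:word}. Hence $N(w)=1$.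
\end{itemize}

\medskip\noindent\textbf{Step 6: $k$ odd.}
Take $a=3$. Since all endpoints are at distance at least $6$ from $x_0$, none of $x_1,\dots,x_5$ is an endpoint, and the positions $1,2,3,4$ are in $J$. So \eqref{eq:a} holds. After the first phase we have the $k+1$ Hamiltonian cycles $C_1',\dots,C_k',F'$.

\medskip\noindent\textbf{Step 7: $k$ even.}
Let $e^*=x_\alpha x_\beta$ with $\alpha<\beta$, and let $s$ be its color. By Step 1 we have $\alpha\ge6$, $\beta\ge\alpha+6$, and $\beta\le M-7$. We take
\[
a=\alpha+3\qquad\text{or}\qquad a=\alpha-3 .
\]
Both satisfy \eqref{eq:a}: none of $x_{\alpha+1},\dots,x_{\alpha+5}$ and none of $x_{\alpha-5},\dots,x_{\alpha-1}$ is an endpoint, and so the positions $\alpha+1,\dots,\alpha+4$ and $\alpha-5,\dots,\alpha-2$ are in $J$.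

Consider the square over $e^*$ after the first phase. At each end of $e^*$, the move named in (R2) has put the fiber edge of this square into $C_1'$. The two $s$-edges of the square are the lifts of $e^*$ in $C_2^0$ and $C_2^{b}$. They are still in the modified $\hat C_2$, in different components. Swap $C_1'$ and the modified $\hat C_2$ on this square. By (a) the latter becomes a Hamiltonian cycle. It remains to see that, for one of the two choices of $a$, the swap is of kind (b) for $C_1'$, so that $C_1'$ remains one cycle.

Orient $C_1'$ as in Section~\ref{subsec:orientation}. Let $\varphi\colon W\to\mathbb F_2$ be the linear map with $\varphi(b)=\varphi(c)=1$; then $\varphi(u_j)\equiv j$ mod $2$. Let $\varepsilon_\alpha=0$ if the move of type $b$ at $x_\alpha$ is at position $\alpha$, and $\varepsilon_\alpha=1$ if it is at position $\alpha-1$; define $\varepsilon_\beta$ in the same way at $x_\beta$. By \eqref{eq:orient}, the fiber edge of the square at $x_\alpha$ is directed in $C_1'$ away from its end $v_\alpha+u$ with $\varphi(u)=\varepsilon_\alpha$, and the one at $x_\beta$ away from its end $v_\beta+u'$ with $\varphi(u')=\varepsilon_\beta$.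

Write $v_\alpha+s=v_\beta+\sigma$ with $\sigma\in W$. Then color $s$ joins $v_\alpha+u$ to $v_\beta+u+\sigma$. Let $v_\alpha+u$ be the end of the fiber edge at $x_\alpha$ with $\varphi(u)=\varepsilon_\alpha$. The traversal of $C_1'$ passes $v_\alpha+u\to v_\alpha+u+b$. By (b), $C_1'$ remains one cycle if the traversal also passes $v_\beta+u+\sigma\to v_\beta+u+\sigma+b$, that is, if $\varphi(u+\sigma)=\varepsilon_\beta$, or
\begin{equation}\label{eq:star}
\varepsilon_\alpha+\varepsilon_\beta\equiv\varphi(\sigma)\pmod 2.
\end{equation}

We compute the left side. Let $\nu$ be the number of positions $p\in J$ with $\alpha\le p\le\beta-1$; by Step 3 both $\alpha$ and $\beta-1$ are in $J$. For $p\in J$ let $\delta_p=1$ if the move at $p$ has type $b$ and $\delta_p=0$ otherwise. At $x_\alpha$ and at $x_\beta$ exactly one of the two moves has type $b$, so $\varepsilon_\alpha\equiv1+\delta_\alpha$ and $\varepsilon_\beta\equiv\delta_{\beta-1}$ mod $2$. From position $\alpha$ to position $\beta-1$ there are $\nu-1$ steps between consecutive moves, and the type changes at each of them except within the special pair. So $\delta_\alpha+\delta_{\beta-1}\equiv\nu-1+\iota$, where $\iota=1$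 if the special pair lies between $\alpha$ and $\beta-1$ (inclusive) and $\iota=0$ if it lies outside. Hence
\[
\varepsilon_\alpha+\varepsilon_\beta\equiv\nu+\iota \pmod 2.
\]
Neither $\nu$ nor $\sigma$ depends on $a$. But $\iota=1$ for $a=\alpha+3$, since the special pair is then at $\alpha+2,\alpha+3\le\beta-1$, and $\iota=0$ for $a=\alpha-3$. So one of the two choices satisfies \eqref{eq:star}, and with this choice we obtain $k+1$ Hamiltonian cycles.
\end{proof}

\section{A basis plus an independent set, and Theorem~\ref{thm:B}}\label{sec:B}

\begin{proposition}\label{prop:BR}
Let $B$ be a basis of $Z=\mathbb F_2^\rho$, $\rho$ even, and let $R\subset Z$ be an independent set disjoint from $B$ with $|R|=r$ even and $12\le r\le\rho$. Then $\mathrm{Cay}(Z;B\cup R)$ decomposes into $(\rho+r)/2$ Hamiltonian cycles.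
\end{proposition}

\begin{proof}
By the Steinitz exchange lemma there is $B'=\{b_1,\dots,b_{2q}\}\subseteq B$, where $2q=\rho-r$, such that $B'\cup R$ is a basis of $Z$. For $0\le j\le q$ put
\[
U_j=\langle b_{2j+1},\dots,b_{2q}\rangle,\qquad Z_j=Z/U_j,\qquad \Sigma_j=(B\setminus B')\cup\{b_1,\dots,b_{2j}\}\cup R .
\]
Then $\dim Z_j=r+2j$. In $Z_j$ the images of $(B\setminus B')\cup\{b_1,\dots,b_{2j}\}$ form a basis, because $B$ is a basis of $Z$, and the images of $R$ are independent, because $B'\cup R$ is a basis. So all members of $\Sigma_j$ are nonzero in $Z_j$, and each element of $Z_j$ is the image of at most two of them.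

In $Z_0$, which has dimension $r$, both $B\setminus B'$ and $R$ are bases. So $\mathrm{Cay}(Z_0;\Sigma_0)$ is the edge-disjoint union of two cubes $Q_r$ on the same vertex set. Since $r$ is even, each decomposes into $r/2$ Hamiltonian cycles by Lemma~\ref{lem:product}, which gives $r$ cycles in total. These cycles are even: the steps of a cycle sum to $0$ and its colors are independent.

Now $Z_j=Z_{j+1}/\langle b_{2j+1},b_{2j+2}\rangle$, and the members of $\Sigma_j$ are nonzero in $Z_j$. So for $j=0,1,\dots,q-1$ we can apply Lemma~\ref{lem:lift} with $V=Z_{j+1}$, $\Sigma=\Sigma_{j+1}$, $\{b,c\}=\{b_{2j+1},b_{2j+2}\}$, $D=\Sigma_j$, $k=r+j\ge12$ and $M=2^{r+2j}\ge2^k$. After $q$ steps we have decomposed $\mathrm{Cay}(Z;B\cup R)$ into $r+q=(\rho+r)/2$ Hamiltonian cycles.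
\end{proof}

The next lemma turns condition \eqref{eq:D} into a question about orbits.

\begin{lemma}\label{lem:density}
Let $E$ be a finite set of nonzero vectors spanning an $\mathbb F_2$-space $V$ of dimension $\rho\ge1$. For $X\subseteq E$ put $r(X)=\dim\langle X\rangle$, and let $\gamma=\max\{|X|/r(X):\emptyset\ne X\subseteq E\}$. Among the nonempty sets $X\subseteq E$ with $|X|/r(X)=\gamma$ there is a unique largest one, $Y$. It is invariant under every linear automorphism of $V$ that maps $E$ onto $E$. If $Y=E$, then $E$ satisfies \eqref{eq:D}.
\end{lemma}

\begin{proof}
If $X$ and $X'$ attain $\gamma$, then since $r$ is submodular,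
\[
|X\cup X'|+|X\cap X'|=\gamma\,(r(X)+r(X'))\ge\gamma\,\bigl(r(X\cup X')+r(X\cap X')\bigr).
\]
As $|X\cap X'|\le\gamma\, r(X\cap X')$ (also if $X\cap X'=\emptyset$), it follows that $|X\cup X'|\ge\gamma\, r(X\cup X')$, so $X\cup X'$ attains $\gamma$. Hence the union $Y$ of all sets attaining $\gamma$ attains $\gamma$. It is unique, so it is invariant. If $Y=E$, then $\gamma=|E|/\rho$, and every subspace $U\le V$ satisfies $|E\cap U|\le\gamma\, r(E\cap U)\le\frac{|E|}\rho\dim U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $S$ spans $V$ and a group of linear automorphisms is transitive on $S$, then the set $Y$ of Lemma~\ref{lem:density} for $E=S$ is a nonempty union of orbits. So $Y=S$ and \eqref{eq:D} holds. This is the last assertion.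

Now assume the hypotheses of the theorem. Taking $X=\langle S\rangle$ in \eqref{eq:D} shows that $\dim\langle S\rangle=\rho$. Let $\eta\in\{0,1\}$ with $\eta\equiv|S|$ mod $2$, and write $|S|-\eta=t\rho+r'$ with $0\le r'<\rho$. Then $t\ge3$ because $|S|\ge3\rho+1$. Since $|S|-\eta$ and $\rho$ are even, $r'$ is even and $r'\le\rho-2$.

The remainder $r'$ may be too small for Proposition~\ref{prop:BR}. So we use only $t-1$ bases and distribute the other $\rho+r'$ elements over two independent sets of nearly equal even size: put
\[
r_1=2\Bigl\lfloor\frac{\rho+r'}4\Bigr\rfloor,\qquad r_2=\rho+r'-r_1 .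
\]
Both are even, $r_2\ge r_1\ge\frac{\rho+r'}2-1\ge12$ since $\rho\ge26$, and $r_2\le\frac{\rho+r'}2+1\le\rho$ since $r'\le\rho-2$.

Consider the following matroids on $S$: $t-1$ copies of the linear matroid, its truncations to the ranks $r_1$ and $r_2$, and, if $\eta=1$, its truncation to rank $1$. For $X\subseteq S$ with $\dim\langle X\rangle=x$ the sum of the ranks of $X$ is $g(x)$, where
\[
g(x)=(t-1)x+\min(x,r_1)+\min(x,r_2)+\eta\min(x,1).
\]
The function $g$ is concave on $[0,\rho]$, with $g(0)=0$ and $g(\rho)=(t-1)\rho+r_1+r_2+\eta=|S|$. Hence, using \eqref{eq:D},
\[
g(x)\ge\frac{|S|}\rho\,x\ge|S\cap\langle X\rangle|\ge|X|.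
\]
By (MU), $S$ can be partitioned into sets independent in the respective matroids. The full ranks of these matroids add up to $|S|$, so each of the sets has the maximal size. Thus $S$ is the disjoint union of bases $B_1,\dots,B_{t-1}$ of $V$, independent sets $R_1,R_2$ of sizes $r_1,r_2$, and, if $\eta=1$, a singleton $\{s\}$. The edges of color $s$ are the ones left over.

Since $t-1\ge2$, we can combine $R_1$ with $B_1$ and $R_2$ with $B_2$. By Proposition~\ref{prop:BR}, $\mathrm{Cay}(V;B_i\cup R_i)$ decomposes into $(\rho+r_i)/2$ Hamiltonian cycles for $i=1,2$. For $i\ge3$, $\mathrm{Cay}(V;B_i)\cong Q_\rho$ decomposes into $\rho/2$ by Lemma~\ref{lem:product}. The total is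
\[
\tfrac12\bigl((t-1)\rho+r_1+r_2\bigr)=\tfrac12(|S|-\eta)=\lfloor|S|/2\rfloor .\qedhere
\]
\end{proof}

\section{Hamming codes with $m\ge5$}\label{sec:large}

\begin{proof}[Proof of Theorem~\ref{thm:A} for odd $m\ge5$]
Here $\rho=d=2^m-1-m$ is even and at least $26$, and $N=n(n-1)/6\ge5n\ge3\rho+1$ because $n\ge31$. The lines span $H_n$. The group $GL(m,2)$ permutes the points and preserves $H_n$, so it acts linearly on $H_n$. It is transitive on lines, since a line is determined by any two of its points, that is, by two linearly independent vectors. So Theorem~\ref{thm:B} applies to $V=H_n$ and $S$.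
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} for even $m\ge6$]
Now $d=n-m$ is odd. Fix a line $b=\{p,p',p''\}$. Let $\bar V=H_n/\langle b\rangle$, $\rho=\dim\bar V=n-m-1$, and let $E$ be the image of $S\setminus\{b\}$. Then $\rho$ is even and $\rho\ge56$. By Section~\ref{sec:one} distinct lines of $S\setminus\{b\}$ have distinct nonzero images, so
\[
|E|=N-1=\frac{(n-3)(n+2)}6,
\]
which is even, and $|E|\ge10(n+2)\ge3\rho+1$ because $n\ge63$. To apply Theorem~\ref{thm:B} to $\bar V$ and $E$ we have to verify \eqref{eq:D}. The group that still acts is the stabilizer of $b$ in $GL(m,2)$. It is no longer transitive on $E$, but it has only two orbits.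

\medskip\noindent\emph{Orbits.} Let $O_1$ be the set of (images of) lines that meet $b$ in exactly one point, and $O_2$ the set of (images of) lines skew to $b$, that is, disjoint from $b$. These are the orbits. First, let $\{z,y,y+z\}$ and $\{w,y',y'+w\}$ be lines different from $b$ with $z,w\in b$. Choose $z'\in b\setminus\{z\}$ and $w'\in b\setminus\{w\}$. The triples $(z,z',y)$ and $(w,w',y')$ are linearly independent. So some $g\in GL(m,2)$ maps the first to the second; it maps $b$ to $b$ and the first line to the second. Secondly, if $\{x,y,x+y\}$ and $\{x',y',x'+y'\}$ are skew to $b$, then $(p,p',x,y)$ and $(p,p',x',y')$ are linearly independent, and some $g\in GL(m,2)$ maps the first to the second.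

Let $\gamma$ and $Y$ be as in Lemma~\ref{lem:density}. Since $E$ spans $\bar V$, we have $\gamma\ge|E|/\rho$. As $Y$ is a nonempty union of orbits, it is $O_1$, $O_2$ or $E$. We exclude the first two.

\medskip\noindent\emph{$Y\ne O_1$.} Each point of $b$ lies on $(n-1)/2$ lines, one of which is $b$, so $|O_1|=3(n-3)/2$. The $(n-1)/2$ lines through $p$, including $b$, are independent, because each of them contains points that are on no other line through $p$. So $\dim\langle O_1\rangle\ge(n-3)/2$ in $\bar V$, and $|O_1|/\dim\langle O_1\rangle\le3<|E|/\rho\le\gamma$.

\medskip\noindent\emph{$Y\ne O_2$.} We first show that $\dim\langle O_2\rangle\ge\rho-2$ in $\bar V$. Since $\rho=d-1$, this is equivalent to the statement that $b$ and the lines skew to $b$ span a subspace of $H_n$ of dimension at least $d-2$, that is, that the space of functions $\psi$ from the points to $\mathbb F_2$ that are orthogonal to $b$ and to all lines skew to $b$ has dimension at most $n-(d-2)=m+2$.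

Let $K$ be a complement of the two-dimensional space $\{0,p,p',p''\}$ in $\mathbb F_2^m$. The lines in $K$ are skew to $b$, so $\psi$ restricted to $K\setminus\{0\}$ (with $\psi(0)=0$) is linear. Let $z\in b$, and let $x,y$ be distinct nonzero elements of $K$. The line $\{x+z,\,y+z,\,x+y\}$ is skew to $b$, so
\[
\psi(x+z)+\psi(y+z)=\psi(x+y)=\psi(x)+\psi(y).
\]
Hence $c_z=\psi(x+z)+\psi(x)$ does not depend on $x\in K\setminus\{0\}$. The line $\{x+p,\,y+p',\,x+y+p''\}$ is also skew to $b$, and orthogonality to it gives $c_p+c_{p'}+c_{p''}=0$. Orthogonality to $b$ gives $\psi(p'')=\psi(p)+\psi(p')$. Every point is in $K\setminus\{0\}$, in $b$, or of the form $x+z$ with $x\in K\setminus\{0\}$ and $z\in b$. So $\psi$ is determined by the linear function $\psi|_K$, by $\psi(p),\psi(p')$ and by $c_p,c_{p'}$, and the dimension is at most $(m-2)+2+2=m+2$.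

Now $|O_2|=|E|-\frac32(n-3)$, and
\[
\frac{|O_2|}{\rho-2}<\frac{|E|}\rho
\iff 2|E|<\tfrac32(n-3)\rho
\iff 2(n+2)<9\rho .
\]
The last inequality holds because $\rho=n-m-1\ge n/2$. So $|O_2|/\dim\langle O_2\rangle<|E|/\rho\le\gamma$.

\medskip
Therefore $Y=E$, and \eqref{eq:D} holds by Lemma~\ref{lem:density}. By Theorem~\ref{thm:B}, $\mathrm{Cay}(\bar V;E)$ decomposes into $(N-1)/2$ Hamiltonian cycles. By Lemma~\ref{lem:one}, $G(H_n)$ has $\lfloor N/2\rfloor$ edge-disjoint Hamiltonian cycles.
\end{proof}

\section{Length 15}\label{sec:15}

For $n=15$ the quotient by a line has dimension $10$, below the range of Theorem~\ref{thm:B}. But here the $34$ remaining lines can be grouped by hand such that Lemma~\ref{lem:product} suffices.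

\begin{proof}[Proof of Theorem~\ref{thm:A} for $m=4$]
Let $\alpha\in\mathbb F_{16}$ with $\alpha^4=\alpha+1$; it generates the multiplicative group. Denote the point $\alpha^i$ by $i\in\mathbb Z_{15}$. The $35$ lines are
\[
A_i=\{i,i+1,i+4\},\quad D_i=\{i,i+2,i+8\}\quad(i\in\mathbb Z_{15}),\qquad E_i=\{i,i+5,i+10\}\quad(0\le i\le4),
\]
since $1+\alpha=\alpha^4$, $1+\alpha^2=\alpha^8$ and $1+\alpha^5+\alpha^{10}=0$. Taking symmetric differences one sees that
\begin{equation}\label{eq:AD}
A_i+A_{i+1}+A_{i+4}=D_i,\qquad D_i+D_{i+2}+D_{i+8}=A_i .
\end{equation}
Put $b=E_0$; then $\dim H_{15}/\langle b\rangle=10$. Partition the other $34$ lines into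
\begin{align*}
P_1&=\{A_0,A_2,A_3,\dots,A_{10}\}\cup\{D_2,D_4\},\\
P_2&=\{D_0,D_5,D_6,D_7,D_9,D_{10},\dots,D_{14}\}\cup\{A_{12},A_{13}\},\\
P_3&=\{A_1,A_{11},A_{14},D_1,D_3,D_8,E_1,E_2,E_3,E_4\}.
\end{align*}

\emph{The set $P_1$.} The lines $A_0,\dots,A_{10}$ have the distinct largest elements $4,\dots,14$, so they are independent, and they form a basis of $H_{15}$. We have $E_0=A_0+A_1+A_2+A_3+A_6$, which involves $A_1$. So $E_0,A_0,A_2,\dots,A_{10}$ is also a basis, and $A_0,A_2,\dots,A_{10}$ is a basis modulo $b$. By \eqref{eq:AD}, $D_2=A_2+A_3+A_6$ and $D_4=A_4+A_5+A_8$. Now $\mathrm{Cay}(\mathbb F_2^3;f_1,f_2,f_3,f_1+f_2+f_3)$, where $f_1,f_2,f_3$ is a basis, is $K_{4,4}$, because the four generators are all the vectors with an odd number of nonzero coordinates in this basis. The two triples above are disjoint, and $A_0,A_7,A_9,A_{10}$ remain, so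
\[
\mathrm{Cay}(H_{15}/\langle b\rangle;P_1)\cong K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4 .
\]

\emph{The set $P_2$.} Consider the eleven lines
\begin{gather*}
D_{10}=\{\mathbf 3,10,12\},\ D_{11}=\{\mathbf 4,11,13\},\ D_8=\{1,8,\mathbf{10}\},\ D_9=\{2,9,\mathbf{11}\},\\
D_{12}=\{5,\mathbf{12},14\},\ D_{14}=\{\mathbf 1,7,14\},\ D_0=\{0,\mathbf 2,8\},\ D_7=\{0,7,\mathbf 9\},\\
D_5=\{\mathbf 5,7,13\},\ D_{13}=\{0,6,\mathbf{13}\},\ D_6=\{6,8,14\}.
\end{gather*}
Each of the first ten contains a point, printed in bold, that is on no later line of the list. So the eleven lines are independent and form a basis of $H_{15}$. We have $E_0=D_5+D_6+D_8+D_{13}+D_{14}$, which involves $D_8$. So the other ten, which are the $D$'s of $P_2$, form a basis modulo $b$. By \eqref{eq:AD}, $A_{12}=D_{12}+D_{14}+D_5$ and $A_{13}=D_{13}+D_0+D_6$. These triples are disjoint, and $D_7,D_9,D_{10},D_{11}$ remain. So $\mathrm{Cay}(H_{15}/\langle b\rangle;P_2)$ is again isomorphic to $K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4$.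

\emph{The set $P_3$.} We show that $E_0,\dots,E_4$ and the six lines
\begin{gather*}
A_1=\{1,2,5\},\quad A_{11}=\{0,11,12\},\quad A_{14}=\{0,3,14\},\\
D_1=\{1,3,9\},\quad D_3=\{3,5,11\},\quad D_8=\{1,8,10\}
\end{gather*}
are independent. The $E_i$ are disjoint, hence independent. Suppose that a sum of some of the six lines is a union of blocks $E_i$. Point $7$ lies on none of the six, so the sum does not contain the block $\{2,7,12\}$; as $2$ lies only on $A_1$ and $12$ only on $A_{11}$, neither of these occurs. Point $4$ lies on none of the six, so the sum does not contain the block $\{4,9,14\}$; as $9$ lies only on $D_1$ and $14$ only on $A_{14}$, neither of these occurs. Point $13$ lies on none of the six, so the sum does not contain the block $\{3,8,13\}$; as $8$ lies only on $D_8$, this line does not occur, and as $3$ lies on no remaining line except $D_3$, neither does $D_3$. So the eleven lines are independent and form a basis of $H_{15}$. Hence $P_3$ is a basis modulo $b$, and $\mathrm{Cay}(H_{15}/\langle b\rangle;P_3)\cong Q_{10}$.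

\emph{Conclusion.} The graph $K_{4,4}$ with parts $\{x_i\}$ and $\{y_i\}$, $i\in\mathbb Z_4$, decomposes into two $8$-cycles, formed by the edges $x_iy_i,x_iy_{i+1}$ and by the edges $x_iy_{i+2},x_iy_{i+3}$. By Lemma~\ref{lem:product}, $Q_4$ decomposes into $2$ Hamiltonian cycles, $K_{4,4}\,\square\,K_{4,4}$ into $4$, hence $K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4$ into $6$ (as $4\le2\cdot2$), and $Q_{10}$ into $5$. So $\mathrm{Cay}(H_{15}/\langle b\rangle;S\setminus\{b\})$ decomposes into $6+6+5=17=(N-1)/2$ Hamiltonian cycles, and Lemma~\ref{lem:one} applies.
\end{proof}

With Sections~\ref{sec:one} and \ref{sec:large} this completes the proof of Theorem~\ref{thm:A}.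

\section{Extended Hamming codes}\label{sec:ext}

The extended Hamming code of length $2^m$ arises from $H_n$ by appending a parity coordinate. If we index this coordinate by the vector $0$, the coordinates are indexed by $\mathbb F_2^m$, and the code consists of the sets $X\subseteq\mathbb F_2^m$ of even size whose elements sum to $0$. Its dimension is $2^m-1-m$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
No set of size $2$ has sum $0$, so the nonzero words of minimum weight are the $4$-sets with sum $0$, that is, the affine planes $\{x,y,z,x+y+z\}$. So the graph is the Cayley graph of the code with respect to the set of planes.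

The planes span the code. Indeed, let $\psi\colon\mathbb F_2^m\to\mathbb F_2$ be orthogonal to all planes, so that $\psi(x)+\psi(y)+\psi(z)+\psi(x+y+z)=0$ for distinct $x,y,z$. With $z=0$ we see that $\psi+\psi(0)$ is additive, so $\psi$ is affine. An affine function is orthogonal to every set of even size and sum $0$, so $\psi$ lies in the dual code.

The affine group $AGL(m,2)$ acts linearly on the code and is transitive on planes. Since $m$ is odd, $\rho=2^m-1-m$ is even. Let $m\ge5$. Then $\rho\ge26$, and the number of planes, $2^m(2^m-1)(2^m-2)/24\ge38\cdot2^m$, exceeds $3\rho+1$. So Theorem~\ref{thm:B} applies.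

For $m=3$ the code has $16$ words: $0$, the all-one word, and $14$ words of weight $4$. So two distinct words are adjacent unless they are complementary. The graph is $K_{16}$ minus a perfect matching, and (W) applies.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AubertSchneider}
Aubert and Schneider, \emph{Discrete Math.} 38 (1982), 7--16.

\bibitem{source}
\emph{Disjoint Hamiltonian cycles in minimum distance graphs of $1$-perfect codes}, \texttt{https://ajc.maths.uq.edu.au/pdf/69/ajc\_v69\_p215.pdf}.

\bibitem{Kotzig}
Kotzig, 1973.
\end{thebibliography}

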